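# A compact hereditarily metalindelöf space with a non-Radon $\{0,1\}$-valued measure

## 1. A non-Radon measure that the local CCC condition was excluding

All spaces are Hausdorff.

**Theorem A (ZFC).** There is a compact space $X\subset 2^{\omega_1}$ such that

1. $X$ is hereditarily metalindelöf;
2. every discrete subset of $X$ has cardinality $\le\omega_1$, hence non-measurable cardinality;
3. there is a $\{0,1\}$-valued Borel measure $\mu$ in $X$ with $\mu(X)=1$ which is not Radon.

Let us unpack the words in this statement.

**Definition (Borel measures, Radon measures).** Let $\mathcal B$ be the Borel $\sigma$-algebra of a space $X$, the smallest $\sigma$-algebra containing the open sets. A *Borel measure in $X$* is a measure $\mu$ on $\mathcal B$ such that each point has a neighborhood $U\in\mathcal B$ with $\mu(U)<+\infty$. It is *Radon* if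
$$\mu(B)=\sup\{\mu(C): C \text{ compact},\ C\subset B\}\qquad\text{for each } B\in\mathcal B.$$
A *Radon space* is a space in which each finite Borel measure is Radon.

A countable sum $\sum_j c_j\delta_{x_j}$ of point masses with $c_j\ge 0$ and $\sum_j c_j<\infty$ is Radon in any space: inside $B$, use finite sets of points $x_j$. By a classical theorem of Ulam, every finite Borel measure on a Polish space is Radon, so Polish spaces are Radon spaces. Note that the compact sets in the definition must fill up *every* Borel set from inside. Even in a compact space this can fail at an open set, and this is how it will fail for us.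

**Definition (metalindelöf).** A family of sets is *point-countable* if each point lies in at most countably many members. A space is *metalindelöf* if every open cover has a point-countable open refinement (which is again a cover). It is *hereditarily metalindelöf* if every subspace is metalindelöf.

Every second countable space is hereditarily metalindelöf, since every open cover of every subspace has a countable subcover. Every discrete space is too, by refining to singletons. Section 2 shows that $\omega_1$ with its order topology is not metalindelöf.

**Definition (CCC).** $X$ satisfies *CCC* if every family of pairwise disjoint nonempty open sets is countable. It satisfies *CCC locally* if each point has a neighborhood satisfying CCC.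

An uncountable discrete space satisfies CCC locally but does not satisfy CCC.

**Definition (measurable cardinality).** A cardinal $\kappa$ is *measurable* if there is a discrete space $D$ with $|D|=\kappa$ and a Borel measure $\nu$ in $D$ with $\nu(D)=1$ and $\nu(\{x\})=0$ for each $x\in D$.

In a discrete space all subsets are Borel, so $\nu$ is a probability on all subsets of $D$. Countable cardinals are not measurable, by countable additivity. We shall see that $\omega_1$ is not measurable either. A discrete subset of measurable cardinality is an obvious source of non-Radon measures (Section 10 gives the argument), and clause 2 says that this source is absent from $X$.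

The reason for combining these properties is the following theorem from the paper "Some Undecidability Results Concerning Radon Measures" (http://www.ams.org/journals/tran/1980-259-01/S0002-9947-1980-0561823-3/S0002-9947-1980-0561823-3.pdf), which we use as known. Here CH is the continuum hypothesis and MA is Martin's axiom: for every nonempty partial order in which all antichains are countable, and every family of fewer than $2^{\omega}$ dense subsets of it, some filter meets every member of the family.

**Theorem 2.1 (known).** Assume MA + $\neg$CH. Let $X$ be locally compact and hereditarily metalindelöf. If $X$ satisfies CCC, or if $X$ satisfies CCC locally and contains no discrete subset of measurable cardinality, then $X$ is a Radon space.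

The paper says: "We do not know whether the previous theorem remains correct if the locally CCC condition is omitted." So the question is this. Assume MA + $\neg$CH, and let $X$ be locally compact, hereditarily metalindelöf, with no discrete subset of measurable cardinality. Must $X$ be Radon? Theorem A answers **no**: its space is a counterexample in ZFC, hence in every model of MA + $\neg$CH, and it is even compact.

Two further theorems complete the picture. The *weight* of a space is the least cardinality of a base.

**Theorem B (ZFC).** The space $X$ of Theorem A can be chosen so that, in addition, every CCC subspace of $X$ is second countable. The weight $\omega_1$ (which is the weight of $X$) is the least possible weight of a locally compact non-Radon space.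

**Theorem C (MA + $\neg$CH).** For locally compact hereditarily metalindelöf $X$ the following are equivalent:

* (i) $X$ is Radon.
* (ii) No open $G\subset X$ carries a nonzero finite Borel measure for which every point of $G$ has a null neighborhood.
* (iii) $\mu(\bigcup\mathcal U)=0$ for every finite Borel measure $\mu$ in $X$ and every point-countable family $\mathcal U$ of $\mu$-null open sets.

Each of these implies that $X$ has no discrete subset of measurable cardinality. By Theorem A the converse of this last implication fails.

Only Theorem C uses an axiom beyond ZFC, and only through Theorem 2.1.

## 2. The club measure on $[0,\omega_1]$, and families of finite sets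

Before building $X$ we try two natural candidates. Each fails for an instructive reason.

**The club measure.** Take the compact space $[0,\omega_1]$ with the order topology. Recall that a *club* is a closed unbounded subset of $\omega_1$, and that countable intersections of clubs are clubs. Let $\Sigma$ be the family of $E\subset[0,\omega_1]$ such that $E$ or its complement contains a club, and put $\rho(E)=1$ in the first case, $\rho(E)=0$ in the second. Since any two clubs meet, $\rho$ is well defined. Since clubs are closed under countable intersections, $\Sigma$ is a $\sigma$-algebra and $\rho$ is countably additive. If $E$ is closed, then $E\cap\omega_1$ is closed in $\omega_1$. Either it is unbounded, hence a club, or it is bounded by some $\beta<\omega_1$ and the complement of $E$ contains the club $(\beta,\omega_1)$. So $\Sigma$ contains all Borel sets. The open set $[0,\omega_1)$ has measure $1$, but a compact subset of it is bounded, hence null. So $\rho$ is a $\{0,1\}$-valued Borel measure which is not Radon.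

*Where this stops.* The subspace $\omega_1=[0,\omega_1)$ is not metalindelöf. Let $\mathcal V$ be an open refinement of the cover $\{[0,\alpha]:\alpha<\omega_1\}$. For each limit ordinal $\alpha<\omega_1$ choose $V_\alpha\in\mathcal V$ with $\alpha\in V_\alpha$, and $f(\alpha)<\alpha$ with $(f(\alpha),\alpha]\subset V_\alpha$. By the pressing down lemma there is $\beta$ with $f(\alpha)=\beta$ for uncountably many $\alpha$. For all these $\alpha$, $\beta+1\in V_\alpha$. Each $V_\alpha$ is bounded, so each set occurs as $V_\alpha$ for only countably many $\alpha$. Hence uncountably many different members of $\mathcal V$ contain $\beta+1$, and $\mathcal V$ is not point-countable.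

What survives is the pattern: *a family of nonempty sets, closed under countable intersections, which decides every open set*. We will use it again with other sets in place of clubs.

**Families of finite sets.** To get point-countable covers, use a space whose points are small subsets of $\omega_1$. The sets $\{A: i\in A\}$, $i<\omega_1$, then form a point-countable family as soon as all the points $A$ are countable. The simplest choice is the family of all $A$ with $|A|\le 1$, which is the one-point compactification of a discrete space of size $\omega_1$. More generally, one may take a compact family of finite sets. To see what happens we need Ulam's theorem on $\omega_1$, and for it a device that will also define our space.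

For each $\gamma<\omega_1$ fix an injection $\alpha\mapsto e(\alpha,\gamma)$ of the countable set $\gamma=\{\alpha:\alpha<\gamma\}$ into $\{1,2,\dots\}$. Injectivity says that for each $\gamma$ and $n$
$$|\{\alpha<\gamma: e(\alpha,\gamma)\le n\}|\le n .\tag{1}$$

**Lemma 1 (Ulam).** $\omega_1$ is not measurable.

*Proof.* Let $\nu$ be a probability on all subsets of $\omega_1$ vanishing on points. Put $B_{n,\alpha}=\{\beta>\alpha: e(\alpha,\beta)=n\}$. For fixed $n$ the sets $B_{n,\alpha}$ are pairwise disjoint: if $\beta\in B_{n,\alpha}\cap B_{n,\alpha'}$, then $e(\alpha,\beta)=e(\alpha',\beta)$, so $\alpha=\alpha'$. For fixed $\alpha$ we have $\bigcup_n B_{n,\alpha}=\omega_1\setminus(\alpha+1)$, which has measure $1$ because $\alpha+1$ is countable. So $\nu(B_{n(\alpha),\alpha})>0$ for some $n(\alpha)$. Some $n$ equals $n(\alpha)$ for uncountably many $\alpha$. This gives uncountably many disjoint sets of positive measure, which a finite measure does not allow. $\square$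

Now let $Y\subset 2^{\omega_1}$ be a compact family of *finite* subsets of $\omega_1$, closed under taking subsets. We check that $Y$ is Radon. The set $\{A\in Y:|A|\le k\}$ is closed, since its complement in $Y$ is the union of the open sets $\{A\in Y:F\subset A\}$ with $|F|=k+1$. So $L_k=\{A\in Y:|A|=k\}$ is Borel. Also $L_k$ is discrete: the open set $\{B\in Y:A\subset B\}$ meets $L_k$ only in $A$. Hence every subset of $L_k$ is relatively open in $L_k$, so it is Borel in $Y$. Given a finite Borel measure on $Y$, remove the countably many points of positive measure from $L_k$. What remains has at most $\omega_1$ points, all its subsets are measured, and all its points are null, so by Lemma 1 it is null. Summing over $k$, the measure is a countable sum of point masses, hence Radon.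

So the points of $X$ must be countable sets, *infinite* ones among them, and the measure must live on the infinite ones.

## 3. Countable sets controlled by the injections $e(\cdot,\gamma)$

We identify subsets of $\omega_1$ with points of $2^{\omega_1}$ (product topology). With $e$ as in Section 2, put
$$X=\{A\subset\omega_1:\ |A\cap[\alpha,\gamma)|\le e(\alpha,\gamma)\ \text{ for all }\alpha<\gamma\text{ in }A\},\qquad \mathcal K=\{F\in X: F\text{ finite}\}.$$

*Two samples.* Membership depends on $e$. Suppose first that $e(\alpha,\gamma)=\alpha+1$ for all $\alpha<\gamma<\omega$. Then a nonempty finite $A\subset\omega$ is in $\mathcal K$ iff $|A|\le\min A+2$. Indeed, if $|A|\ge2$, the condition for $\alpha=\min A$, $\gamma=\max A$ reads $|A|-1\le\min A+1$; conversely, if $|A|\le \min A+2$, then $|A\cap[\alpha,\gamma)|\le|A|-1\le\min A+1\le\alpha+1$ for all $\alpha<\gamma$ in $A$. So $\{1,2,3\}\in\mathcal K$ and $\{0,1,2\}\notin\mathcal K$. Suppose instead that $e(\alpha,\gamma)=\gamma-\alpha$ for $\alpha<\gamma<\omega$. Then $|A\cap[\alpha,\gamma)|\le\gamma-\alpha$ always holds, and every subset of $\omega$, finite or infinite, is in $X$.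

The following facts hold for every choice of $e$.

**Lemma 2.**

1. Subsets of members of $X$ are in $X$. Moreover $A\in X$ iff all finite subsets of $A$ lie in $\mathcal K$.
2. $X$ is compact.
3. Every $A\in X$ has order type $\le\omega$; in particular every $A\in X$ is countable.
4. $\emptyset\in X$, and $\{i\}\in X$ for all $i<\omega_1$.

*Proof.* (1) If $A'\subset A\in X$ and $\alpha<\gamma$ are in $A'$, then $|A'\cap[\alpha,\gamma)|\le|A\cap[\alpha,\gamma)|\le e(\alpha,\gamma)$. So finite subsets of members are in $\mathcal K$. Conversely, suppose all finite subsets of $A$ are in $\mathcal K$, and let $\alpha<\gamma$ be in $A$. For each finite $H\subset A\cap[\alpha,\gamma)$ we have $H\cup\{\alpha,\gamma\}\in\mathcal K$, so $|H|\le e(\alpha,\gamma)$. Hence $|A\cap[\alpha,\gamma)|\le e(\alpha,\gamma)$.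

(2) By (1), $2^{\omega_1}\setminus X$ is the union of the open sets $\{A:F\subset A\}$ over finite $F\notin\mathcal K$. So $X$ is closed in the compact Hausdorff space $2^{\omega_1}$.

(3) Let $\gamma\in A$ and $\alpha=\min A<\gamma$. Then $|A\cap\gamma|=|A\cap[\alpha,\gamma)|\le e(\alpha,\gamma)<\omega$. So each element of $A$ has only finitely many predecessors in $A$.

(4) The condition is vacuous for sets with at most one element. $\square$

For finite $F,G\subset\omega_1$ let
$$[F;G]=\{A\in X: F\subset A,\ A\cap G=\emptyset\}.$$
These sets are clopen and form a base of $X$ of cardinality $\omega_1$. If $F\notin\mathcal K$ or $F\cap G\neq\emptyset$ then $[F;G]=\emptyset$. So the sets with $F\in\mathcal K$ and $F\cap G=\emptyset$ already form a base.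

**Clause 2 of Theorem A.** A discrete subset of a space with a base of size $\omega_1$ has at most $\omega_1$ points: choose for each point a base set meeting the subset only in that point. So the cardinality of a discrete subset of $X$ is countable or $\omega_1$, and neither is measurable, by countable additivity and by Lemma 1.

## 4. Point-countable refinements from minimal transversals

**Lemma 3.** $X$ is hereditarily metalindelöf.

Of $X$ the proof uses only compactness and the countability of each $A\in X$.

**Step 1. Reduction to families of open subsets of $X$.** This step removes the subspace from the problem. It suffices to show that every family $\mathcal O$ of open subsets of $X$ has a point-countable open refinement with the same union. Given a subspace $Y$ and an open cover of $Y$, write each member as $O\cap Y$ with $O$ open in $X$, let $\mathcal O$ be the family of these $O$, refine $\mathcal O$ to $\mathcal V$, and take $\{V\cap Y:V\in\mathcal V\}$. This is a point-countable open refinement of the cover, and it covers $Y$ since $Y\subset\bigcup\mathcal O=\bigcup\mathcal V$.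

So fix $\mathcal O$ and let $U=\bigcup\mathcal O$. The naive refinement consists of all basic sets $[F;G]$ contained in some $O\in\mathcal O$. A point $A$ lies only in sets $[F;G]$ with $F\subset A$, and a countable set has countably many finite subsets, so the $F$'s cause no trouble. The trouble is $G$: uncountably many $G$ may serve the same $F$. The cure is to allow only *minimal* $G$.

**Step 2. Transversals.** This step names the sets $G$ we allow. For finite $F$ let $Y_F=\{A\in X\setminus U:F\subset A\}$. Call a finite $G$ an *$F$-transversal* if $G\cap A\ne\emptyset$ for all $A\in Y_F$. Equivalently, no $A\in X\setminus U$ lies in $[F;G]$, that is, $[F;G]\subset U$. Let $\mathcal N_F$ be the set of inclusion-minimal $F$-transversals. Every $F$-transversal is finite and so contains a minimal one.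

**Step 3. $\mathcal N_F$ is countable.** This is the key count. We grow all minimal transversals on a countably branching tree. For each finite $G$ which is not an $F$-transversal pick $A_G\in Y_F$ with $A_G\cap G=\emptyset$. Let $\mathcal T_0=\{\emptyset\}$ and
$$\mathcal T_{n+1}=\{G\cup\{g\}: G\in\mathcal T_n\text{ not an }F\text{-transversal},\ g\in A_G\}.$$
Each $A_G$ is countable, so each $\mathcal T_n$ is countable. Let $N\in\mathcal N_F$. Among the members of $\bigcup_n\mathcal T_n$ contained in $N$ (there is at least one, $\emptyset$) let $G$ have maximal size. Suppose $G$ is not an $F$-transversal. Since $N$ is one and $A_G\in Y_F$, there is $g\in N\cap A_G$. As $A_G\cap G=\emptyset$, we have $g\notin G$. So $G\cup\{g\}\in\bigcup_n\mathcal T_n$ is a larger subset of $N$, a contradiction. Hence $G$ is an $F$-transversal contained in $N$, and $G=N$ by minimality. So $\mathcal N_F\subset\bigcup_n\mathcal T_n$ is countable.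

**Step 4. The refinement.** This step assembles $\mathcal V$. For $N\in\mathcal N_F$ the set $[F;N]$ is closed in $X$, hence compact, and contained in $U$. Pick a finite $\mathcal O_{F,N}\subset\mathcal O$ covering it, and let
$$\mathcal V=\{[F;N]\cap O:\ F\text{ finite},\ N\in\mathcal N_F,\ O\in\mathcal O_{F,N}\}.$$

* $\mathcal V$ consists of open sets, each contained in a member of $\mathcal O$.
* $\mathcal V$ is point-countable: $A\in[F;N]$ forces $F\subset A$, so there are countably many $F$, then countably many $N$ by Step 3, then finitely many $O$.
* $\bigcup\mathcal V=U$: let $A\in U$. Choose $O\in\mathcal O$ and finite $F,G$ with $A\in[F;G]\subset O\subset U$. Then $G$ is an $F$-transversal and contains some $N\in\mathcal N_F$. Since $A\cap G=\emptyset$, also $A\cap N=\emptyset$, so $A\in[F;N]$, and $A$ lies in some $O'\in\mathcal O_{F,N}$. $\square$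

## 5. Large sequences and the finite sets that block them

We want a $\{0,1\}$-valued measure on $X$ for which every $[\{i\};\emptyset]$ is null. Then for each countable $Z\subset\omega_1$ the set $\{A\in X: A\cap Z=\emptyset\}$ has measure one. These sets alone generate a filter containing no more information than "$A$ is near $\emptyset$"; in particular it does not decide $X\setminus\{\emptyset\}$. A typical undecided open set is a union $\bigcup_{\xi<\omega_1}[F_\xi;G_\xi]$ in which the $F_\xi$ are nonempty and pairwise disjoint. Our policy is to *declare all such sets to have measure one*. Countable additivity then requires that countably many of them always have a common point, which moreover avoids a prescribed countable set. Proving this is the heart of the argument.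

**Definition (large sequence).** A *large sequence* $\lambda$ consists of a finite set $R\subset\omega_1$ and pairs $(F_\xi,G_\xi)$, $\xi<\omega_1$, such that $\emptyset\neq F_\xi\in\mathcal K$; $G_\xi$ is finite; $F_\xi\cap G_\xi=\emptyset$; $F_\xi\cap R=\emptyset$; and the sets $F_\xi\cup(G_\xi\setminus R)$, $\xi<\omega_1$, are pairwise disjoint.

The simplest example has $R=\emptyset$, $F_\xi=\{i_\xi\}$ with distinct $i_\xi$, and $G_\xi=\emptyset$. The set $R$ is there because the $G_\xi$ we meet later will be disjoint only outside a common finite root. Since $[0,\eta]$ is countable for $\eta<\omega_1$, disjointness gives: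
$$\text{for each }\eta<\omega_1,\text{ only countably many of the sets }F_\xi\cup(G_\xi\setminus R)\text{ meet }[0,\eta].\tag{2}$$

**The plain induction, and where it stops.** Given large sequences $\lambda^0,\lambda^1,\dots$, one would pick $\xi_0,\xi_1,\dots$ in turn, keeping $a_n=F^0_{\xi_0}\cup\dots\cup F^{n-1}_{\xi_{n-1}}$ in $\mathcal K$, and take $A=\bigcup_na_n$. This runs if for every $a\in\mathcal K$ and every large $\lambda$ there are uncountably many $\xi$ with $a\cup F_\xi\in\mathcal K$. But that can be false. Choose $e$ with $e(0,\gamma)=1$ for all $\gamma\ge1$, which is possible, since the other elements of $\gamma$ can be injected into $\{2,3,\dots\}$. Then $a=\{0,1\}\in\mathcal K$, but for every $\gamma>1$ the set $\{0,1,\gamma\}$ is not in $\mathcal K$, because $|\{0,1\}|=2>1=e(0,\gamma)$. All but at most two of the disjoint nonempty sets $F_\xi$ contain an ordinal $\gamma>1$. So $a$ is a dead end for *every* large sequence.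

What gets past this point is that dead ends of a given size cannot be spread out. They are all caught by one finite set, and we are free to stay away from any countable set. In the example the culprit is the ordinal $0$. Here is the general statement.

**Lemma 4.** Let $\lambda$ be large and $p\ge1$. Let $\mathcal D_p(\lambda)$ be the set of $a\in\mathcal K$ with $|a|=p$ such that $\{\xi:a\cup F_\xi\in\mathcal K\}$ is countable. Then $\mathcal D_p(\lambda)$ has no infinite pairwise disjoint subfamily. Hence there is a finite set $B_p(\lambda)$ meeting every member of $\mathcal D_p(\lambda)$.

*Proof.*

**Step 1. Choosing one $F_\xi$ to test against.** The purpose is a single $F_\xi$ that lies above, and is incompatible with, all members of a supposed disjoint family. Suppose $a_k\in\mathcal D_p(\lambda)$, $k\in\omega$, are pairwise disjoint. Let $S_k=\{\xi:a_k\cup F_\xi\in\mathcal K\}$, which is countable, and $\eta=\sup\bigcup_ka_k<\omega_1$. By (2) all but countably many $\xi$ satisfy $F_\xi\cap[0,\eta]=\emptyset$. So we may choose $\xi\notin\bigcup_kS_k$ with $F_\xi\cap[0,\eta]=\emptyset$. Write $F=F_\xi$ and $q=|F|$. All elements of every $a_k$ lie below all elements of $F$.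

**Step 2. Finding an $a_k$ all of whose $e$-values into $F$ are big.** This step uses that few ordinals have small $e$-value. By (1), for each $\gamma\in F$ at most $p+q$ ordinals $\alpha<\gamma$ have $e(\alpha,\gamma)\le p+q$. So at most $q(p+q)$ ordinals $\alpha$ have $e(\alpha,\gamma)\le p+q$ for some $\gamma\in F$ with $\gamma>\alpha$. The infinitely many $a_k$ are disjoint, so some $a_k$ contains none of these ordinals. For this $k$,
$$e(\alpha,\gamma)>p+q\qquad\text{for all }\alpha\in a_k,\ \gamma\in F.$$

**Step 3. $H=a_k\cup F$ is in $\mathcal K$.** This yields the contradiction. Let $\alpha<\gamma$ be in $H$.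

* If $\alpha,\gamma\in a_k$, then $H\cap[\alpha,\gamma)=a_k\cap[\alpha,\gamma)$, since $F$ lies above $a_k$. The condition holds because $a_k\in\mathcal K$.
* If $\alpha,\gamma\in F$, then $H\cap[\alpha,\gamma)=F\cap[\alpha,\gamma)$. The condition holds because $F\in\mathcal K$.
* If $\alpha\in a_k$ and $\gamma\in F$, then $|H\cap[\alpha,\gamma)|\le|H|\le p+q<e(\alpha,\gamma)$.

The case $\alpha\in F$, $\gamma\in a_k$ does not occur. So $H\in\mathcal K$, that is, $\xi\in S_k$, contrary to the choice of $\xi$.

**Step 4. The blocking set.** This step draws the conclusion. Choose disjoint members of $\mathcal D_p(\lambda)$ one after another as long as possible. By Steps 1–3 this stops, and it yields a finite maximal disjoint subfamily. Let $B_p(\lambda)$ be its union, a finite set. By maximality every member of $\mathcal D_p(\lambda)$ (nonempty, as $p\ge1$) meets $B_p(\lambda)$. $\square$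

## 6. Threading countably many large sequences

For a countable set $\Lambda$ of large sequences and a countable $Z\subset\omega_1$ let
$$T(\Lambda,Z)=\{A\in X:\ A\cap Z=\emptyset,\ \text{and for each }\lambda\in\Lambda\text{ there is }\xi\text{ with }A\in[F^\lambda_\xi;G^\lambda_\xi]\}.$$

**Lemma 5.** $T(\Lambda,Z)\ne\emptyset$.

*Proof.* If $\Lambda=\emptyset$ then $\emptyset\in T(\Lambda,Z)$. Otherwise enumerate $\Lambda=\{\lambda^0,\lambda^1,\dots\}$, repetitions allowed, with $\lambda^n=(R^n,(F^n_\xi,G^n_\xi)_{\xi<\omega_1})$.

**Step 1. Fixing the forbidden initial segment.** The purpose is to leave behind, once and for all, everything that could cause trouble. The set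
$$Z\cup\bigcup_nR^n\cup\bigcup_n\bigcup_{p\ge1}B_p(\lambda^n)$$
is countable. Let $\delta<\omega_1$ be an upper bound for it.

**Step 2. The induction.** Here we choose $\xi_n$ one at a time. Put $a_n=\bigcup_{k<n}F^k_{\xi_k}$, so $a_0=\emptyset$, and maintain
$$a_n\in\mathcal K\quad\text{and}\quad a_n\cap[0,\delta]=\emptyset.\tag{3}$$
Given $a_n$, uncountably many $\xi$ satisfy $a_n\cup F^n_\xi\in\mathcal K$. If $a_n=\emptyset$ this is trivial. If $|a_n|=p\ge1$, then $a_n$ misses $[0,\delta]\supset B_p(\lambda^n)$, so $a_n\notin\mathcal D_p(\lambda^n)$ by Lemma 4, which is the claim. Let
$$\eta_n=\max\Big(\{\delta\}\cup a_n\cup\bigcup_{k<n}G^k_{\xi_k}\Big).$$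
By (2) only countably many $\xi$ violate $\big(F^n_\xi\cup(G^n_\xi\setminus R^n)\big)\cap[0,\eta_n]=\emptyset$. So we can choose $\xi_n$ with
$$a_n\cup F^n_{\xi_n}\in\mathcal K\quad\text{and}\quad\big(F^n_{\xi_n}\cup(G^n_{\xi_n}\setminus R^n)\big)\cap[0,\eta_n]=\emptyset.\tag{4}$$
Then $a_{n+1}=a_n\cup F^n_{\xi_n}$ satisfies (3), since $\eta_n\ge\delta$.

**Step 3. The limit works.** It remains to check that $A=\bigcup_na_n$ is in $T(\Lambda,Z)$. Every finite subset of $A$ is contained in some $a_n\in\mathcal K$, so it is in $\mathcal K$, and $A\in X$ by Lemma 2(1). Since $Z\subset[0,\delta]$, (3) gives $A\cap Z=\emptyset$. Clearly $F^n_{\xi_n}\subset A$ for all $n$. Finally $A\cap G^n_{\xi_n}=\emptyset$. Indeed $A=a_n\cup F^n_{\xi_n}\cup\bigcup_{m>n}F^m_{\xi_m}$, and each part misses $G^n_{\xi_n}$: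

* $F^n_{\xi_n}\cap G^n_{\xi_n}=\emptyset$ by definition of a large sequence;
* for $m>n$ we have $G^n_{\xi_n}\subset[0,\eta_m]$ by the choice of $\eta_m$, and $F^m_{\xi_m}$ misses $[0,\eta_m]$ by (4);
* $a_n\subset[0,\eta_n]$ misses $G^n_{\xi_n}\setminus R^n$ by (4), and $a_n$ misses $R^n\subset[0,\delta]$ by (3).

So $A\in[F^n_{\xi_n};G^n_{\xi_n}]$ for every $n$. $\square$

## 7. A countably complete filter that decides every open set

Now we follow the pattern of the club measure, with the sets $T(\Lambda,Z)$ in place of clubs. Directly from the definition,
$$\bigcap_nT(\Lambda_n,Z_n)=T\Big(\bigcup_n\Lambda_n,\bigcup_nZ_n\Big).\tag{5}$$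
So the family of sets $T(\Lambda,Z)$ is closed under countable intersections, and by Lemma 5 all its members are nonempty. In particular any two of them meet. Let $\Sigma$ be the family of $E\subset X$ such that $E$ or $X\setminus E$ contains some $T(\Lambda,Z)$. Put $\mu(E)=1$ in the first case and $\mu(E)=0$ in the second. Since any two sets $T$ meet, the cases exclude each other and $\mu$ is well defined.

**Step 1. $\Sigma$ is a $\sigma$-algebra and $\mu$ is a measure on it.** This is where countable completeness is used. Clearly $X\in\Sigma$, with $\mu(X)=1$ and $\mu(\emptyset)=0$, and $\Sigma$ is closed under complements. Let $E_n\in\Sigma$. If some $E_n$ contains a set $T(\Lambda,Z)$, so does $\bigcup_nE_n$. Otherwise $X\setminus E_n\supset T_n$ for all $n$, with $T_n$ of the form $T(\Lambda_n,Z_n)$. Then $X\setminus\bigcup_nE_n\supset\bigcap_nT_n$, which is again of this form by (5). So $\bigcup_nE_n\in\Sigma$, and a countable union of null sets is null. Now let the $E_n$ be disjoint. At most one has measure $1$, since any two sets $T$ meet. If one has measure $1$, so has the union; if none has, the union is null. So $\mu$ is countably additive.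

**Step 2. Every open $O\subset X$ with $\emptyset\in O$ is in $\Sigma$.** This is the easy half. A basic set containing the point $\emptyset$ has the form $[\emptyset;G]$, so some $[\emptyset;G]\subset O$. And $T(\emptyset,G)=[\emptyset;G]$. So $O\in\Sigma$ and $\mu(O)=1$.

**Step 3. Every open $O\subset X$ with $\emptyset\notin O$ is in $\Sigma$.** Here we show that $O$ either is avoided by some $T(\emptyset,Z)$ or contains the union of a large sequence. Let $\mathcal P(O)$ be the set of pairs $(F,G)$ with $F\in\mathcal K$, $G$ finite, $F\cap G=\emptyset$ and $[F;G]\subset O$. By Section 3, $O=\bigcup_{(F,G)\in\mathcal P(O)}[F;G]$. Every such $F$ is nonempty, because $\emptyset\in[\emptyset;G]$ and $\emptyset\notin O$.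

(a) *Suppose some countable $Z$ meets $F$ for all $(F,G)\in\mathcal P(O)$.* Every $A\in O$ contains such an $F$, hence meets $Z$. So $T(\emptyset,Z)\cap O=\emptyset$, $O\in\Sigma$ and $\mu(O)=0$.

(b) *Suppose there is no such $Z$.* Choose recursively $(F_\xi,G_\xi)\in\mathcal P(O)$, $\xi<\omega_1$, with
$$F_\xi\cap\bigcup_{\zeta<\xi}F_\zeta=\emptyset.$$
This is possible because the countable set $\bigcup_{\zeta<\xi}F_\zeta$ fails to meet some $F$. Let $H_\xi=F_\xi\cup G_\xi$. A finite set contains only finitely many of the disjoint nonempty sets $F_\xi$, so each set occurs only finitely often among the $H_\xi$. Passing to an uncountable set of indices, we may assume that the $H_\xi$ are distinct. Recall the $\Delta$-system lemma: every uncountable family of finite sets contains an uncountable subfamily in which any two distinct members have the same intersection $R$, the *root*. So on an uncountable index set the $H_\xi$ form a $\Delta$-system with finite root $R$. Since the $F_\xi$ are disjoint, only finitely many of them meet $R$; discard those indices. For the remaining ones $F_\xi\cap R=\emptyset$, so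
$$F_\xi\cup(G_\xi\setminus R)=H_\xi\setminus R,$$
and these sets are pairwise disjoint. Re-indexing by $\omega_1$, we obtain a large sequence $\lambda$, and $T(\{\lambda\},\emptyset)\subset\bigcup_\xi[F_\xi;G_\xi]\subset O$. So $O\in\Sigma$ and $\mu(O)=1$.

Hence $\Sigma\supset\mathcal B$, and $\mu$ restricted to $\mathcal B$ is a Borel measure in $X$ with $\mu(X)=1$ and values in $\{0,1\}$.

In agreement with Section 2, $\mu$ lives on infinite sets. Split $\omega_1$ into disjoint uncountable sets $W_0,W_1,\dots$, and let $\lambda_n$ be the large sequence with $R=\emptyset$, all $G_\xi=\emptyset$, and the $F_\xi$ enumerating the singletons of $W_n$. Every $A\in T(\{\lambda_n:n\in\omega\},\emptyset)$ meets all $W_n$, so it is infinite. Therefore $\mu(\{A\in X:A\text{ infinite}\})=1$.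

## 8. Failure of inner regularity at $X\setminus\{\emptyset\}$

**Step 1. The sets $[\{i\};\emptyset]$ are null.** These will cover the compact sets. For each $i<\omega_1$, $T(\emptyset,\{i\})$ is disjoint from $[\{i\};\emptyset]$, so $\mu([\{i\};\emptyset])=0$.

**Step 2. The open set $O=X\setminus\{\emptyset\}$ has measure $1$.** We check that case (b) applies. We have $[\{i\};\emptyset]\subset O$ and $\{i\}\in\mathcal K$, so $(\{i\},\emptyset)\in\mathcal P(O)$ for every $i<\omega_1$. A countable $Z$ misses some $\{i\}$. So (b) applies and $\mu(O)=1$.

**Step 3. Compact subsets of $O$ are null.** This completes the argument. Any compact $C\subset X\setminus\{\emptyset\}=\bigcup_i[\{i\};\emptyset]$ is covered by finitely many of these null open sets. Thus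
$$\sup\{\mu(C):C\text{ compact},\ C\subset X\setminus\{\emptyset\}\}=0\neq1=\mu(X\setminus\{\emptyset\}),$$
and $\mu$ is not Radon.

With Lemmas 2 and 3 and clause 2 from Section 3, this proves Theorem A. In a model of MA + $\neg$CH the space $X$ is compact, hereditarily metalindelöf and without discrete subsets of measurable cardinality, and it is not a Radon space. So the local CCC condition in Theorem 2.1 cannot be omitted, even for compact spaces. $\blacksquare$

## 9. CCC subspaces of $X$ are second countable

We prove Theorem B for the same space $X$, in ZFC. Let $Y\subset X$ satisfy CCC. The plan is to show that $I=\bigcup Y\subset\omega_1$ is countable.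

**Step 1. Each $\alpha$ has few partners above it.** Fix $\alpha<\omega_1$ and $n\ge1$. Let $\Gamma$ be the set of $\gamma>\alpha$ with $e(\alpha,\gamma)=n$ such that $V_\gamma=\{A\in Y:\alpha,\gamma\in A\}\ne\emptyset$. We show that $\Gamma$ is countable. The sets $V_\gamma$ are open in $Y$, but they need not be disjoint, so CCC does not apply to them directly. They overlap boundedly, however. If $\gamma_1<\dots<\gamma_k$ in $\Gamma$ all belong to $A\in Y$, and $\alpha\in A$, then $A\cap[\alpha,\gamma_k)\supset\{\alpha,\gamma_1,\dots,\gamma_{k-1}\}$, so $k\le e(\alpha,\gamma_k)=n$. Hence each point of $Y$ lies in at most $n$ of the sets $V_\gamma$, $\gamma\in\Gamma$.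

Call a nonempty finite $s\subset\Gamma$ *good* if $V_s=\bigcap_{\gamma\in s}V_\gamma\neq\emptyset$. Singletons of $\Gamma$ are good, and good sets have at most $n$ elements, so each $\gamma\in\Gamma$ lies in a maximal good set. For distinct maximal good $s,s'$ the set $s\cup s'$ properly contains one of them, so it is not good, and $V_s\cap V_{s'}=V_{s\cup s'}=\emptyset$. So the sets $V_s$, for $s$ maximal good, are nonempty, open in $Y$ and pairwise disjoint. By CCC there are only countably many. Since $\Gamma$ is the union of the maximal good sets, which are finite, $\Gamma$ is countable.

**Step 2. A graph on $I$ with countable components.** This step passes from single ordinals to all of $I$. Join $i\neq j$ in $I$ if $\{i,j\}\subset A$ for some $A\in Y$. By Step 1, taking all $n$, each $\alpha\in I$ has countably many neighbors above it. It has at most countably many below it, since $\alpha$ is a countable ordinal. So every connected component of the graph is countable.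

**Step 3. Countably many components.** Here CCC is used a second time. Any two elements of a set $A\in Y$ are joined, so each nonempty $A\in Y$ lies inside a single component. For a component $P$ the set
$$\{A\in Y:A\cap P\neq\emptyset\}=\{A\in Y:\emptyset\neq A\subset P\}$$
is open in $Y$, and it is nonempty because $P\subset\bigcup Y$. These sets are disjoint for different $P$. By CCC there are countably many components, so $I$ is countable.

**Step 4. Second countability.** Every $A\in Y$ is a subset of $I$, so $Y$ is homeomorphic to a subspace of $2^I$, which is second countable as $I$ is countable.

**Step 5. Minimality of the weight.** This proves the last sentence of Theorem B. A second countable locally compact space is Polish: its one-point compactification (or the space itself, if it is compact) is compact and metrizable, and open subsets of Polish spaces are Polish. By Ulam's theorem on Polish spaces, every finite Borel measure on it is Radon. So no locally compact non-Radon space has countable weight. Our $X$ has a base of cardinality $\omega_1$ and is not Radon, so its weight is exactly $\omega_1$. $\blacksquare$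

The proof shows how $X$ escapes Theorem 2.1. If the point $\emptyset$ had a CCC neighborhood, it would have an open CCC neighborhood $[\emptyset;G]$, because open subspaces of CCC spaces satisfy CCC. But $\bigcup[\emptyset;G]=\omega_1\setminus G$ is uncountable, contrary to Step 3. So $X$ does not satisfy CCC locally.

## 10. Locally null measures: the proof of Theorem C

Assume MA + $\neg$CH and let $X$ now be any locally compact hereditarily metalindelöf space. Call a finite Borel measure *locally null* if each point has a null neighborhood; each point then has an open null neighborhood. Condition (ii) says that no open $G\subset X$ carries a nonzero locally null finite Borel measure. For instance, for the space of Theorem A, $\mu$ restricted to $X\setminus\{\emptyset\}$ is nonzero and locally null. And the sets $[\{i\};\emptyset]$ form a point-countable family of null open sets whose union has measure $1$, which violates (iii).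

**Step 1. (i)⇒(ii).** This is the covering argument of Section 8. Let $\nu$ be a locally null finite Borel measure in an open $G\subset X$. Then $\nu'(B)=\nu(B\cap G)$ defines a finite Borel measure in $X$, which is Radon by (i). A compact subset of $G$ is covered by finitely many null open sets, hence null. So $\nu(G)=\nu'(G)=0$.

**Step 2. (ii)⇒(iii).** Here we only restrict. Let $\mathcal U$ be a point-countable family of $\mu$-null open sets and $G=\bigcup\mathcal U$. The restriction of $\mu$ to $G$ is locally null, so $\mu(G)=0$ by (ii).

**Step 3. (iii)⇒(ii).** This uses that the open subspace is metalindelöf. Let $\nu$ be locally null in an open $G$. The open null subsets of $G$ cover $G$. As $G$ is metalindelöf, this cover has a point-countable open refinement $\mathcal U$, whose members are null. Apply (iii) to $\nu'(B)=\nu(B\cap G)$ and $\mathcal U$: $\nu(G)=\nu'(\bigcup\mathcal U)=0$.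

**Step 4. (ii)⇒(i).** The aim is to reduce to the CCC case of Theorem 2.1 by passing to the support. Let $\mu$ be a finite Borel measure in $X$, and let $V$ be the union of all $\mu$-null open sets. The restriction of $\mu$ to $V$ is locally null, so $\mu(V)=0$ by (ii). The set $S=X\setminus V$ is closed, so it is locally compact, and it is hereditarily metalindelöf as a subspace of $X$. If $U$ is open in $X$ and $U\cap S\neq\emptyset$, then $U\not\subset V$, so $U$ is not null, and $\mu(U\cap S)=\mu(U)>0$ because $\mu(V)=0$. Thus nonempty relatively open subsets of $S$ have positive measure. Since $\mu$ is finite, a disjoint family of them is countable, so $S$ satisfies CCC. By Theorem 2.1 (CCC case), $S$ is a Radon space. Applying this to the restriction of $\mu$ to $S$, for each $B\in\mathcal B$ we get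
$$\mu(B)=\mu(B\cap S)=\sup\{\mu(C):C\text{ compact},\ C\subset B\cap S\}.$$
So $\mu$ is Radon.

**Step 5. (i) implies that $X$ has no discrete subset of measurable cardinality.** We show that such a subset would carry a non-Radon measure. Let $D\subset X$ be discrete of measurable cardinality. Transferring along a bijection, we have a probability $\nu$ on all subsets of $D$ vanishing on points. Then $B\mapsto\nu(B\cap D)$ is a finite Borel measure in $X$. The set $D$ is Borel, since it is open in $\overline D$: for $d\in D$ choose an open $U_d$ with $U_d\cap D=\{d\}$. If some $x\ne d$ were in $U_d\cap\overline D$, the open neighborhood $U_d\setminus\{d\}$ of $x$ would miss $D$, which is impossible. So $D=\overline D\cap\bigcup_{d}U_d$. Now $D$ has measure $\nu(D)=1$, but compact subsets of $D$ are finite, hence null. So the measure is not Radon, and $X$ is not a Radon space.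

**Step 6. The converse of this last implication fails.** This is what Theorem A supplies: its space is compact and hereditarily metalindelöf and has no discrete subset of measurable cardinality, but it is not Radon. $\blacksquare$
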